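# Renorming a space with separable dual so that proper closed subspaces of the dual have characteristic at most $1/2$

## Characteristics of subspaces of a dual space

Throughout, $X\neq\{0\}$ is a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with dual $X^*$ and bidual $X^{**}$, and $X$ is regarded as a subspace of $X^{**}$. We write $B_{X^*}$ for the closed unit ball of $X^*$.

**Definition (equivalent norm).** A norm $|\cdot|$ on $X$ is equivalent to $\|\cdot\|$ if there are $0<\alpha\le\beta$ with $\alpha\|x\|\le|x|\le\beta\|x\|$ for all $x$. It induces a dual norm on $X^*$ and a bidual norm on $X^{**}$, which we again denote by $|\cdot|$. The vector spaces $X^*$, $X^{**}$ and the closed subspaces of $X^*$ do not change; only the sizes of vectors do.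

*Example.* On the space $c$ of convergent scalar sequences, $\|x\|'=\max\big(|\lim x|,\ \sup_n|x_n-\lim x|\big)$ is equivalent to the sup norm, since $\|x\|'\le2\|x\|_\infty$ and $\|x\|_\infty\le2\|x\|'$. The map $x\mapsto(\lim x,\,x_1-\lim x,\,x_2-\lim x,\dots)$ is an isometry of $(c,\|\cdot\|')$ onto $c_0$ with its sup norm.

**Definition (characteristic).** For a linear subspace $M\subset X^*$,
$$r(M)=\inf_{x\in X,\ \|x\|=1}\ \sup\{|f(x)|:f\in M,\ \|f\|\le1\}.$$
It is the largest $r\ge0$ with $\sup\{|f(x)|:f\in M,\|f\|\le1\}\ge r\|x\|$ for all $x\in X$.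

Clearly $0\le r(M)\le1$. The number depends on the norm of $X$ twice: through $\|x\|$ and through the unit ball of $M$.

There is an equivalent description: $r(M)$ is the largest $r\ge0$ such that the weak$^*$-closure $C$ of the unit ball of $M$ contains $rB_{X^*}$. Indeed, $\sup\{|f(x)|:f\in M,\|f\|\le1\}=\sup_{f\in C}|f(x)|$ for every $x\in X$. If $rB_{X^*}\subset C$, this supremum is at least $r\|x\|$. If instead $rf_0\notin C$ for some $\|f_0\|\le1$, Hahn–Banach separation in the weak$^*$ topology gives $x\in X$ with $\operatorname{Re}\,rf_0(x)>\sup_{f\in C}\operatorname{Re}f(x)=\sup_{f\in C}|f(x)|$ ($C$ is balanced), so the supremum is less than $r\|x\|$.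

*Examples.*

1. $r(X^*)=1$, by Hahn–Banach. If some nonzero $x\in X$ is annihilated by $M$, then $r(M)=0$.
2. In $X=c$ with the sup norm, every $f\in c^*$ is $f=\alpha\lim+\sum_k c_ke_k^*$ with $\|f\|=|\alpha|+\sum_k|c_k|$, where $e_k^*$ is the $k$-th coordinate functional. Let $M=\overline{\rm span}\{e_k^*\}=\{f:\alpha=0\}$. It is closed and proper, yet $\sup_k|e_k^*(x)|=\|x\|_\infty$, so $r(M)=1$.
3. In $X=c_0$ with $X^*=\ell_1$, let $M=\{f\in\ell_1:\sum_nf_n=0\}$. We shall see below that $r(M)=1/2$.

**Definition (distance to $X$).** For $\varphi\in X^{**}$ put $d(\varphi,X)=\inf_{x\in X}\|\varphi-x\|$. Since $X$ is closed in $X^{**}$, $d(\varphi,X)>0$ exactly when $\varphi\notin X$.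

*Examples.* For $X=c_0$, $X^{**}=\ell_\infty$, we have $d(\varphi,c_0)=\limsup|\varphi_n|$: no null sequence changes the limsup, and cutting off a long initial piece of $\varphi$ comes arbitrarily close to it. For $X=c$ with the sup norm, write elements of $c^{**}$ as bounded families $(\psi_\infty;\psi_1,\psi_2,\dots)$ with the sup norm, where $\psi_\infty=\psi(\lim)$ and $\psi_k=\psi(e_k^*)$; an $x\in c$ becomes $(\lim x;x_1,x_2,\dots)$. Let $\varphi=(1;0,0,\dots)$, the functional with kernel $M$ from Example 2. For $x\in c$ with limit $L$, $\|\varphi-x\|\ge\max(|1-L|,|L|)\ge\frac12$, with equality throughout for the constant sequence $\frac12$. So $d(\varphi,c)=\frac12$.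

We use the following textbook facts.

* **(F1)** If $Y$ is a subspace of $X^*$ and $\psi\in X^{**}$, then $\|\psi|_Y\|=d(\psi,Y^\perp)$, where $Y^\perp\subset X^{**}$ is the annihilator of $Y$ (Hahn–Banach).
* **(F2)** Helly's theorem: if $\psi\in X^{**}$, $\|\psi\|<R$ and $E\subset X^*$ is finite-dimensional, there is $x\in X$ with $\|x\|<R$ and $f(x)=\psi(f)$ for all $f\in E$.
* **(F3)** If $X^*$ is separable, then $X$ is separable.

## Bounding all characteristics by $1/2$ at once

In Example 2 a proper closed subspace has the largest possible characteristic, although $c^*$ is separable. The following question is posed in "Unconditional ideals in Banach spaces" (http://erepository.kibu.ac.ke/bitstream/handle/123456789/865/Musundi_Unconditional%20ideals%20in%20Banach%20spaces.pdf?sequence=1&isAllowed=y).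

> If $X^*$ is separable, does there exist an equivalent norm on $X$ so that any proper closed subspace of $X^*$ has characteristic at most $1/2$? (Characteristics and the dual norm are taken with respect to the new norm.)

The answer is yes for every such $X$.

**Theorem 1.** Let $(X,\|\cdot\|)$ be a Banach space with $X^*$ separable. There is an equivalent norm $|\cdot|$ on $X$, with $\frac13\|x\|\le|x|\le\|x\|$, such that (writing $|\cdot|$ also for its dual and bidual norms):

* (a) for every $\varphi\in X^{**}\setminus X$, with $D=d(\varphi,X)$ computed in $\|\cdot\|$, and every $\theta>0$, there is $y\in X$ with $|\varphi-y|\le(1+\theta)D$ and $|y|\ge(2-\theta)D$;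
* (b) every proper closed subspace of $X^*$ has characteristic at most $1/2$ with respect to $|\cdot|$;
* (c) $\inf_{x\in X}|\varphi-x|=d(\varphi,X)$ for all $\varphi\in X^{**}$.

**Theorem 2.** For a Banach space $X$ let $\rho(X)$ be the infimum, over all equivalent norms, of $\sup\{r(M):M\subsetneq X^*\text{ closed}\}$. If $X$ is separable, then
$$\rho(X)=\begin{cases}0&X\text{ reflexive},\\1/2&X^*\text{ separable, }X\text{ non-reflexive},\\1&X^*\text{ non-separable},\end{cases}$$
and the infimum is attained. In fact, for every non-reflexive $X$ (separable or not) and every equivalent norm, $\sup_Mr(M)\ge\frac12$. So $1/2$ cannot be lowered. For separable $X$, separability of $X^*$ is necessary even for a norm with all $r(M)<1$.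

## From subspaces to splittings $\varphi=y+\eta$

Let $M\subsetneq X^*$ be closed. By Hahn–Banach some nonzero $\varphi\in X^{**}$ vanishes on $M$. If $\varphi\in X$, then $r(M)=0$ in any norm; for reflexive $X$ this is the only case, and all characteristics of proper closed subspaces are $0$.

Suppose $\varphi\notin X$. Write $\varphi=y+\eta$ with $y\in X$, $y\ne0$. For $f\in M$ with $\|f\|\le1$ we have $0=\varphi(f)=f(y)+\eta(f)$, so $|f(y)|=|\eta(f)|\le\|\eta\|$. Hence
$$r(M)\le\frac{\|\eta\|}{\|y\|}\qquad\text{whenever }\varphi|_M=0,\ \varphi=y+\eta,\ 0\neq y\in X.\tag{1}$$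
This holds for any norm on $X$. So we want to split $\varphi$ with $y$ twice as large as $\eta$. Since $\|\eta\|\ge d(\varphi,X)=D$, the natural target is $\|\eta\|\approx D$ and $\|y\|\approx2D$. That is Theorem 1(a).

**The space $c_0$.** Here the usual norm already works. Let $\varphi\in\ell_\infty\setminus c_0$, $D=\limsup|\varphi_n|>0$, $\theta\in(0,1)$. Choose $N'$ with $|\varphi_n|\le(1+\theta)D$ for $n\ge N'$, and $m\ge N'$ with $|\varphi_m|\ge(1-\theta)D$. Put $y_n=\varphi_n$ for $n<N'$, $y_m=(1+D/|\varphi_m|)\varphi_m$, and $y_n=0$ otherwise. Then $y\in c_0$ and $|y_m|=|\varphi_m|+D\ge(2-\theta)D$. The coordinates of $\eta=\varphi-y$ have modulus $0$ for $n<N'$, modulus $D$ at $m$, and modulus at most $(1+\theta)D$ elsewhere. By (1), every proper closed subspace of $\ell_1$ has characteristic at most $\frac{1+\theta}{2-\theta}$ for each $\theta$, hence at most $\frac12$.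

For $M$ in Example 3 the annihilator is spanned by $\varphi=(1,1,\dots)$, so by (F1) the supremum in the definition is $\inf_{\lambda\in\mathbb K}\|x-\lambda\varphi\|$. For $x\in c_0$ with $\|x\|=1$ this norm is at least $|\lambda|$ (look far out) and at least $1-|\lambda|$, hence at least $\frac12$. So $r(M)=\frac12$.

The trick was to **overshoot**: at one coordinate, $y$ is about $2\varphi$, so that $\eta$ there is about $-\varphi$, which is no larger than $\varphi$.

**The space $c$.** In the sup norm, $r(M)=1$ for the $M$ of Example 2, so a change of norm is unavoidable. With the norm $\|\cdot\|'$, $c$ is isometric to $c_0$, and all characteristics of proper closed subspaces are at most $\frac12$. In a general space with separable dual there is no such change of coordinates available, and we need a norm built from the separability of $X^*$ alone.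

## What one overshoot costs in $c$, and why averaging alone does not help

The overshoot makes sense in any space. Let $D=d(\varphi,X)$, choose $x_0\in X$ so that $\varphi_1=\varphi-x_0$ has norm less than some $R$ slightly above $D$, and use Helly's theorem to find $x\in X$, $\|x\|<R$, which agrees with $\varphi_1$ on a large finite-dimensional $E\subset X^*$. Put $y=x_0+2x$, so
$$\eta=\varphi-y=\varphi_1-2x.$$
On functionals in $E$ ("early" ones), $\eta=-\varphi_1$. On functionals that do not see $x$ at all ("late" ones), $\eta=\varphi_1$. In both cases $|\eta(f)|\le R\|f\|$. But a functional that is neither early nor late sees $\varphi_1(f)$ and $f(x)$ as unrelated numbers, and all we know is $|\eta(f)|\le3R\|f\|$.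

The loss is real. In $c$ with the sup norm take $\varphi=(1;0,0,\dots)$, $D=\frac12$, $x_0=\frac12\mathbf 1$, where $\mathbf 1=(1,1,\dots)$, so $\varphi_1=(\frac12;-\frac12,-\frac12,\dots)$ has norm exactly $\frac12$. The vector
$$x^{(m)}=(\underbrace{-\tfrac12,\dots,-\tfrac12}_{m},\tfrac12,\tfrac12,\dots)\in c$$
has norm $\frac12$ and agrees with $\varphi_1$ on $\lim,e_1^*,\dots,e_m^*$. Then $y=\frac12\mathbf 1+2x^{(m)}$ has coordinates $-\frac12$ up to $m$ and $\frac32$ afterwards, and
$$\eta=\varphi-y=(-\tfrac12;\underbrace{\tfrac12,\dots,\tfrac12}_{m},-\tfrac32,-\tfrac32,\dots).$$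
So $\|\eta\|=\frac32=3D$ and $\|y\|=\frac32$, and (1) gives only $r(M)\le1$. The culprits are the $e_k^*$ with $k>m$.

A natural repair is to spread the overshoot: replace $2x$ by $\frac2T\sum_{j=1}^Tx_j$, where each $x_j$ agrees with $\varphi_1$ on a much larger space than $x_{j-1}$ did. A functional that is neither early nor late for only one index $j$ then loses only $2R/T$. But a functional that is neither early nor late for all $j$ still loses $2R$. In $c$ with $x_j=x^{(m_j)}$, the functional $e_k^*$ with $k>m_T$ still gives $\eta(e_k^*)=-\frac12-\frac2T\cdot T\cdot\frac12=-\frac32$.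

So some single functionals $f$ really have $|\eta(f)|\approx3R$. The way out is to choose a norm in which a single functional counts only with weight $\frac13$, and in which large size has to be witnessed by many functionals $f_1,\dots,f_n$ living on *successive, non-overlapping* ranges, with total weight $\frac n{n+2}$ tending to $1$. Two things then happen together.

* The vector $y$ is still large, because many successive functionals can see $2\varphi_1$ in it.
* For $\eta$, successive functionals share the $T$ overshoots between them. The total loss of the whole chain is about $2R$, not $2R$ for each functional: hence $\sum_i|\eta(f_i)|\lesssim(n+2)R$, and the weight $\frac1{n+2}$ turns this into $R$.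

## Block chains and the new norm

Let $X^*$ be separable. By (F3), $X$ is separable too. Choose finite-dimensional subspaces $\{0\}=F_0\subset F_1\subset\cdots$ of $X$ and $\{0\}=E_0\subset E_1\subset\cdots$ of $X^*$ such that $W=\bigcup_nF_n$ is dense in $X$ and $V=\bigcup_nE_n$ is dense in $X^*$. Write $F_s^\perp=\{f\in X^*:f|_{F_s}=0\}$.

**Definition (block chain).** A block chain of length $n$ consists of integers $0\le a_1<b_1\le a_2<b_2\le\dots\le a_n<b_n$ and functionals $f_i\in E_{b_i}\cap F_{a_i}^\perp$ with $\|f_i\|\le1$.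

We think of $f_i$ as living on the interval $(a_i,b_i]$: it ignores $F_{a_i}$ and belongs to stage $b_i$ of $V$. The intervals of a chain are pairwise disjoint and in increasing order.

*Example 1.* In $c_0$ let $F_n={\rm span}(e_1,\dots,e_n)$ and $E_n={\rm span}(e_1^*,\dots,e_n^*)$. Then $E_b\cap F_a^\perp$ consists of the $f\in\ell_1$ supported on $(a,b]$. A chain is a sequence of successively supported blocks, and $e_1^*,\dots,e_n^*$ with $a_i=i-1$, $b_i=i$ is a chain of length $n$.

*Example 2.* In $c$ let $F_n={\rm span}(\mathbf 1,e_1,\dots,e_{n-1})$ and $E_n={\rm span}(\lim,e_1^*,\dots,e_{n-1}^*)$ for $n\ge1$. Then $e_k^*\in E_{k+1}$, but $e_k^*(\mathbf 1)=1$, so $e_k^*\in F_a^\perp$ only for $a=0$. Of the troublesome functionals $e_k^*$ of the previous section, a chain can therefore contain at most one, and only in first place.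

**Definition (the norm).** For $x\in X$,
$$|x|=\sup\Big\{\frac1{n+2}\sum_{i=1}^n|f_i(x)|:\ n\ge1,\ (f_i)_{i\le n}\text{ a block chain}\Big\}.\tag{2}$$

*Example.* In the setting of Example 1, the best value of $|f(x)|$ for a block on $(a,b]$ is $\max_{a<k\le b}|x_k|$, and singletons $(k-1,k]$ are allowed. So $|x|=\sup_n\frac1{n+2}(x_1^\star+\dots+x_n^\star)$, where $x_1^\star\ge x_2^\star\ge\cdots$ is the decreasing rearrangement of $(|x_k|)$. In particular $|e_1|=\frac13$ and $|e_1+\dots+e_k|=\frac k{k+2}$.

**Equivalence with $\|\cdot\|$.** Formula (2) is a supremum of seminorms, and each is at most $\frac n{n+2}\|x\|\le\|x\|$; so $|\cdot|$ is a seminorm with $|x|\le\|x\|$. For the lower bound use chains of length $1$ with $a_1=0$: since $F_0^\perp=X^*$, every $f\in V$ with $\|f\|\le1$ is such a chain (it lies in $E_b$ for some $b\ge1$). As $V$ is dense in $X^*$, $V\cap B_{X^*}$ is dense in $B_{X^*}$ (approximate and rescale), so $|x|\ge\frac13\sup\{|f(x)|:f\in V,\|f\|\le1\}=\frac13\|x\|$. Thus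
$$\tfrac13\|x\|\le|x|\le\|x\|.\tag{3}$$

## Two approximation lemmas

We use several times that a dense linear subspace of $\mathbb K^k$ is all of $\mathbb K^k$, because subspaces of $\mathbb K^k$ are closed.

The first lemma provides functionals far out, inside $V$, on which a given $\psi\in X^{**}$ is still of size about $d(\psi,X)$.

**Lemma A.** For $s\ge0$ and $\psi\in X^{**}$,
$$\sup\{|\psi(f)|:f\in V\cap F_s^\perp,\ \|f\|\le1\}=d(\psi,F_s)\ge d(\psi,X).$$

*Proof.* Let $e_1,\dots,e_k$ be a basis of $F_s$ (if $F_s=\{0\}$, the corresponding sums are empty). The map $f\mapsto(f(e_i))_i$ sends $X^*$ onto $\mathbb K^k$ and is continuous, so the image of the dense subspace $V$ is a dense subspace of $\mathbb K^k$, hence everything. So there are $g_1,\dots,g_k\in V$ with $g_i(e_l)=\delta_{il}$.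

*$V\cap F_s^\perp$ is dense in $F_s^\perp$.* Let $f\in F_s^\perp$ and $v_n\in V$ with $v_n\to f$. Then $v_n-\sum_iv_n(e_i)g_i$ lies in $V$ and vanishes on each $e_l$, and since $v_n(e_i)\to f(e_i)=0$, it converges to $f$. After rescaling, the unit ball of $V\cap F_s^\perp$ is dense in that of $F_s^\perp$, so the supremum in the lemma equals $\|\psi|_{F_s^\perp}\|$.

*The annihilator of $F_s^\perp$ in $X^{**}$ is $F_s$.* It contains $F_s$. If $\chi\in X^{**}$ vanishes on $F_s^\perp$, then for $f\in X^*$ the functional $f-\sum_if(e_i)g_i$ is in $F_s^\perp$, so $\chi(f)=\sum_i\chi(g_i)f(e_i)$, that is, $\chi=\sum_i\chi(g_i)e_i\in F_s$.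

By (F1), $\|\psi|_{F_s^\perp}\|=d(\psi,F_s)$, and this is at least $d(\psi,X)$ because $F_s\subset X$. $\square$

The second lemma is Helly's theorem with the approximating vector taken from $W$, so that it lies in some $F_m$.

**Lemma B.** Let $\psi\in X^{**}$, $\|\psi\|<R$, $p\ge0$. There is $x\in W$ with $\|x\|<R$ and $f(x)=\psi(f)$ for all $f\in E_p$.

*Proof.* By (F2) there is $x'\in X$ with $\|x'\|<R$ and $f(x')=\psi(f)$ for $f\in E_p$. Let $h_1,\dots,h_k$ be a basis of $E_p$ (again with empty sums if $E_p=\{0\}$). As the $h_l$ are linearly independent, $x\mapsto(h_l(x))_l$ maps $X$ onto $\mathbb K^k$, so it maps the dense subspace $W$ onto $\mathbb K^k$, and there are $w_i\in W$ with $h_l(w_i)=\delta_{il}$. For $w\in W$ put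
$$x=w+\sum_i\big(h_i(x')-h_i(w)\big)w_i\in W.$$
Then $h_l(x)=h_l(x')$ for all $l$, so $x$ agrees with $x'$ on $E_p$. If $w\to x'$, then $x\to x'$; so $\|x\|<R$ once $w$ is close enough to $x'$. $\square$

## Splitting $\varphi$ in the new norm: Theorem 1(a)

Fix $\varphi\in X^{**}\setminus X$, $D=d(\varphi,X)>0$, $0<\varepsilon<D$ and $N,T\in\mathbb N$. Put $R=D+\varepsilon$.

**Step 1: make $\varphi$ almost as small as possible.** By density of $W$ in $X$ there are $q\ge0$ and $x_0\in F_q$ such that $\varphi_1=\varphi-x_0$ satisfies $\|\varphi_1\|<R$. Since $x_0\in X$, $d(\varphi_1,X)=D$.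

**Step 2: prepare the chain that will show that $y$ is large.** Put $s_1=q$. For $i=1,\dots,N$, Lemma A (with $\psi=\varphi_1$, $s=s_i$) gives $g_i\in V\cap F_{s_i}^\perp$ with $\|g_i\|\le1$ and $|\varphi_1(g_i)|\ge D-\varepsilon$. Choose $t_i>s_i$ with $g_i\in E_{t_i}$ and put $s_{i+1}=t_i$. Then $(g_i)_{i\le N}$ is a block chain with intervals $(s_i,t_i]$.

**Step 3: define $y$ by $T$ separated small overshoots.** Put $p_1=t_N$. For $j=1,\dots,T$, Lemma B gives $x_j\in W$ with $\|x_j\|<R$ and $f(x_j)=\varphi_1(f)$ for $f\in E_{p_j}$. Choose $m_j>p_j$ with $x_j\in F_{m_j}$ and put $p_{j+1}=m_j$. Define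
$$y=x_0+\frac2T\sum_{j=1}^Tx_j\in X,\qquad\eta=\varphi-y=\varphi_1-\frac2T\sum_{j=1}^Tx_j.$$
Each $x_j$ has a window $(p_j,m_j]$: functionals in $E_{p_j}$ cannot distinguish $x_j$ from $\varphi_1$, and functionals in $F_{m_j}^\perp$ do not see $x_j$.

**Step 4: bound $|y|$ from below.** We have $g_i(x_0)=0$, because $x_0\in F_q\subset F_{s_i}$. Since $g_i\in E_{t_i}\subset E_{p_1}\subset E_{p_j}$, we have $g_i(x_j)=\varphi_1(g_i)$ for all $j\le T$. So $|g_i(y)|=2|\varphi_1(g_i)|\ge2(D-\varepsilon)$ for each $i$, and (2) applied to the chain $(g_i)$ gives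
$$|y|\ge\frac{2N}{N+2}(D-\varepsilon).\tag{4}$$

**Step 5: replace $\eta$ by vectors of $X$.** This step is needed because (2) defines $|\cdot|$ on $X$, while $\eta\in X^{**}$ carries the bidual norm. We bound vectors $u_k\in X$ that converge weak$^*$ to $\eta$, and pass to the limit in Step 8.

Let $k\ge m_T$. Continue the construction of Step 3 starting from $p_{T+1}=k$: for $j=T+1,\dots,2T$ choose $x_j=x_j^{(k)}\in F_{m_j}$, $m_j>p_j$, with $\|x_j\|<R$ and $f(x_j)=\varphi_1(f)$ on $E_{p_j}$, and put $p_{j+1}=m_j$. Then
$$p_1<m_1\le p_2<m_2\le\dots\le p_{2T}<m_{2T}.\tag{5}$$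
Put
$$u_k=\sum_{j=1}^{2T}\lambda_jx_j,\qquad\lambda_j=-\tfrac2T\ (j\le T),\qquad\lambda_j=\tfrac1T\ (T<j\le2T).$$
The first $T$ terms are those in $\eta$; the average of the last $T$ vectors stands in for $\varphi_1$. Averaging here too lets a functional meet the replacement of $\varphi_1$ part by part.

**Step 6: estimate one functional on $u_k$.** The purpose is to bound $|f(u_k)|$ by $R$ plus a loss of $\frac{2R}T$ for each of the first $T$ windows that the interval of $f$ meets. Let $f\in E_b\cap F_a^\perp$ with $a<b$ and $\|f\|\le1$. Put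
$$Z=\{j:m_j\le a\},\qquad A=\{j:b\le p_j\},\qquad Q=\{1,\dots,2T\}\setminus(Z\cup A).$$

By (5), $Z$ is an initial segment and $A$ a final segment of $\{1,\dots,2T\}$ (either may be empty). They are disjoint, because $m_j\le a$ and $b\le p_j$ together would give $m_j\le a<b\le p_j<m_j$. So $Q$ is the segment between $Z$ and $A$. Moreover
$$j\in Q\iff a<m_j\text{ and }p_j<b\iff(a,b]\cap(p_j,m_j]\ne\emptyset,\tag{6}$$
the last equivalence because $(a,b]\cap(p_j,m_j]=(\max(a,p_j),\min(b,m_j)]$, while $a<b$ and $p_j<m_j$ always hold.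

Now evaluate $f$ on the vectors.

* For $j\in Z$: $x_j\in F_{m_j}\subset F_a$, so $f(x_j)=0$.
* For $j\in A$: $f\in E_b\subset E_{p_j}$, so $f(x_j)=\varphi_1(f)$.
* For $j\in Q$: we know only $|f(x_j)|\le R$.

Since $|\varphi_1(f)|\le R$,
$$|f(u_k)|\le R\Big(\Big|\sum_{j\in A}\lambda_j\Big|+\sum_{j\in Q}|\lambda_j|\Big)\le R\Big(1+\frac2T\big|Q\cap[1,T]\big|\Big).\tag{7}$$
For the second inequality, the part $\sum_{j\in Q\cap[1,T]}|\lambda_j|$ equals $\frac2T|Q\cap[1,T]|$, so we must show
$$\Big|\sum_{j\in A}\lambda_j\Big|+\sum_{j\in Q\cap[T+1,2T]}|\lambda_j|\le1.$$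

* If $A\subset[T+1,2T]$, the left side is $\frac1T\big(|A|+|Q\cap[T+1,2T]|\big)$, which is at most $1$, since $A$ and $Q\cap[T+1,2T]$ are disjoint subsets of a set with $T$ elements.
* If $A\cap[1,T]\ne\emptyset$, then, $A$ being a final segment, $[T+1,2T]\subset A$, so $Q\subset[1,T]$ and the second sum is empty. The first is $\sum_{j\in A}\lambda_j=1-\frac2T|A\cap[1,T]|\in[-1,1]$.

The second case is the overshoot: the partial sums run from $1$ down to $-1$ without leaving $[-1,1]$.

**Step 7: sum over a chain.** We show that a chain meets the first $T$ windows few times in total, and deduce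
$$|u_k|\le R\Big(1+\frac2T\Big).\tag{8}$$
Let $(f_i)_{i\le n}$ be a block chain with intervals $(a_i,b_i]$, and let $Q_i$ be the set $Q$ of Step 6 for $f_i$. By (6), $\sum_i|Q_i\cap[1,T]|$ is the number of pairs $(i,j)$ with $i\le n$, $j\le T$ and $(a_i,b_i]\cap(p_j,m_j]\neq\emptyset$. The left endpoint of such an intersection is $\max(a_i,p_j)$.

* If it is $a_i$, then $p_j\le a_i<m_j$. By (5) the intervals $[p_j,m_j)$ are pairwise disjoint, so for each $i$ there is at most one such $j$. This gives at most $n$ pairs.
* If it is $p_j$, then $a_i\le p_j<b_i$. The intervals $[a_i,b_i)$ are pairwise disjoint, so for each $j$ there is at most one such $i$. This gives at most $T$ pairs.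

So there are at most $n+T$ pairs. Summing (7) over $i$,
$$\sum_{i=1}^n|f_i(u_k)|\le R\Big(n+\frac2T(n+T)\Big)=R\Big(n+2+\frac{2n}T\Big)\le R\,(n+2)\Big(1+\frac2T\Big).$$
Dividing by $n+2$ and taking the supremum over all chains gives (8). This is the place where the number $2$ in $n+2$ is used: it pays for the $T$ pairs of the second kind, each at the price $\frac2T$.

**Step 8: pass from $u_k$ to $\eta$.** The sequence $(u_k)_{k\ge m_T}$ is bounded: $\|u_k\|\le3R$. Let $f\in E_l$ and $k\ge\max(l,m_T)$. For $T<j\le2T$ we have $f\in E_l\subset E_k=E_{p_{T+1}}\subset E_{p_j}$, so $f(x_j^{(k)})=\varphi_1(f)$, and hence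
$$f(u_k)=-\frac2T\sum_{j=1}^Tf(x_j)+\varphi_1(f)=\eta(f).$$
So $f(u_k)\to\eta(f)$ for $f\in V$. As $V$ is dense in $X^*$ and $(u_k)$ is bounded, this holds for every $f\in X^*$. Therefore $|\eta(f)|\le|f|\,\sup_k|u_k|$ for all $f\in X^*$, and by (8)
$$|\eta|\le(D+\varepsilon)\Big(1+\frac2T\Big).\tag{9}$$

**Step 9: choose the parameters.** Given $\theta>0$, choose $\varepsilon$ small and then $N,T$ large, so that $(D+\varepsilon)(1+\frac2T)\le(1+\theta)D$ and $\frac{2N}{N+2}(D-\varepsilon)\ge(2-\theta)D$. Then (4) and (9) say $|y|\ge(2-\theta)D$ and $|\varphi-y|=|\eta|\le(1+\theta)D$. This proves Theorem 1(a). $\square$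

For comparison with $c$: the functional $e_k^*$, $k>m$, on which $\eta$ had modulus $\frac32=3D$, contributes by itself only $\frac13\cdot\frac32=D$ in the new weighting.

## Characteristics and distances in the new norm: Theorem 1(b) and (c)

**Proof of (b).** Let $M\subsetneq X^*$ be closed, and let $\varphi\in X^{**}$, $\varphi\neq0$, vanish on $M$. If $\varphi\in X$, then $f(\varphi)=0$ for all $f\in M$, so $r(M)=0$. If $\varphi\notin X$, take $\theta\in(0,1)$ and $y$ from (a). Then $y\ne0$, and (1), applied in the norm $|\cdot|$, gives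
$$r(M)\le\frac{|\varphi-y|}{|y|}\le\frac{1+\theta}{2-\theta}.$$
Let $\theta\to0$ to get $r(M)\le\frac12$. $\square$

**Proof of (c).** For $\varphi\in X$ both sides are $0$. Let $\varphi\notin X$ and $D=d(\varphi,X)$.

*Upper estimate.* By (a), $\inf_x|\varphi-x|\le(1+\theta)D$ for every $\theta>0$, so $\inf_x|\varphi-x|\le D$.

*Lower estimate.* We show $|\psi|\ge D$ for every $\psi\in\varphi+X$ by testing $\psi$ on one functional made from a long chain. Let $0<\varepsilon<D$ and $N\in\mathbb N$. Since $d(\psi,X)=D$, Lemma A gives, exactly as in Step 2 (starting from $s_1=0$), a block chain $(g_i)_{i\le N}$ with $|\psi(g_i)|\ge D-\varepsilon$. Choose scalars $c_i$ of modulus $1$ with $c_i\psi(g_i)=|\psi(g_i)|$ and put $h=\frac1{N+2}\sum_ic_ig_i$. For $x\in X$, $|h(x)|\le\frac1{N+2}\sum_i|g_i(x)|\le|x|$ by (2), so $|h|\le1$. Hence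
$$|\psi|\ge|\psi(h)|=\frac1{N+2}\sum_{i=1}^N|\psi(g_i)|\ge\frac N{N+2}(D-\varepsilon).$$
Let $N\to\infty$ and $\varepsilon\to0$. $\square$

With (3), this completes the proof of Theorem 1.

## The values $0$, $1/2$, $1$: Theorem 2

**Reflexive $X$.** For every proper closed $M$ there is a nonzero $\varphi\in X^{**}=X$ annihilating $M$, so $r(M)=0$ in every equivalent norm. Hence $\rho(X)=0$, attained.

**Non-reflexive $X$, lower bound $\frac12$ in any equivalent norm.** Call the norm $\|\cdot\|$. The aim is to exhibit hyperplanes of $X^*$ with characteristic almost $\frac12$ or more. Given $\varepsilon>0$, choose $\varphi\in X^{**}$ with $d(\varphi,X)=1$ and $\|\varphi\|\le1+\varepsilon$: take any element of $X^{**}\setminus X$, scale it to distance $1$, and subtract a suitable vector of $X$. Let $M=\ker\varphi$, a proper closed subspace of $X^*$. Its annihilator in $X^{**}$ is $\mathbb K\varphi$, so by (F1), for $x\in X$,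
$$\sup\{|f(x)|:f\in M,\|f\|\le1\}=\inf_{\lambda\in\mathbb K}\|x-\lambda\varphi\|.$$
For each $\lambda$ we have $\|x-\lambda\varphi\|\ge|\lambda|\,d(\varphi,X)=|\lambda|$ and $\|x-\lambda\varphi\|\ge\|x\|-|\lambda|(1+\varepsilon)$. Multiply the first inequality by $1+\varepsilon$ and add the second: $(2+\varepsilon)\|x-\lambda\varphi\|\ge\|x\|$. So $r(M)\ge\frac1{2+\varepsilon}$. As $\varepsilon>0$ was arbitrary, $\sup_Mr(M)\ge\frac12$. Separability was not used.

**Non-reflexive $X$ with $X^*$ separable.** The norm of Theorem 1(b) has $\sup_Mr(M)\le\frac12$, so with the lower bound the supremum is exactly $\frac12$. Hence $\rho(X)=\frac12$, attained.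

**Separable $X$ with $X^*$ non-separable.** In any equivalent norm $\|\cdot\|$ we find a proper closed $M$ with $r(M)=1$. Let $(x_n)$ be dense in $X$, choose $f_n\in X^*$ with $\|f_n\|=1$ and $f_n(x_n)=\|x_n\|$, and let $M=\overline{\rm span}\{f_n\}$. Then $M$ is closed and separable, hence proper. The function $x\mapsto\sup\{|f(x)|:f\in M,\|f\|\le1\}$ is a seminorm bounded by $\|x\|$, hence continuous, and it equals $\|x_n\|$ at $x_n$; by density it equals $\|x\|$ everywhere. So $r(M)=1$. Since always $r(M)\le1$, $\rho(X)=1$, attained by every norm. In particular, for separable $X$, if $X^*$ is non-separable then no equivalent norm has all $r(M)<1$ for proper closed $M$. $\square$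

## The constant $3$ in the renorming

The norm of Theorem 1 is $3$-equivalent to the given one, by (3). In general $3$ cannot be replaced by a number below $2$, for the following reason.

Suppose $\alpha\|x\|\le|x|\le\beta\|x\|$ for all $x\in X$, and let $M\subset X^*$ be a subspace. If $\|f\|\le1$, then $|f(x)|\le\|x\|\le\frac1\alpha|x|$, so the dual norm satisfies $|f|\le\frac1\alpha$ and $\alpha f$ is in the new unit ball. Therefore
$$\sup\{|f(x)|:f\in M,\ |f|\le1\}\ \ge\ \alpha\sup\{|f(x)|:f\in M,\ \|f\|\le1\}\ \ge\ \alpha\,r_{\|\cdot\|}(M)\,\|x\|\ \ge\ \frac\alpha\beta\,r_{\|\cdot\|}(M)\,|x|,$$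
that is, $r_{|\cdot|}(M)\ge\frac\alpha\beta\,r_{\|\cdot\|}(M)$. In $c$ with the sup norm, the closed span $M$ of the coordinate functionals is proper and has $r_{\|\cdot\|}(M)=1$, so $r_{|\cdot|}(M)\le\frac12$ forces $\beta/\alpha\ge2$. It is not claimed that $3$ is optimal.
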